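\title{Negative curves of small genus on surfaces in characteristic zero}

\begin{abstract}
Let $X$ be a smooth projective surface over a field of characteristic zero with first Betti number $b_1(X)\ge 4$. We prove that $X$ contains only finitely many curves of negative self-intersection and geometric genus less than $\frac12 b_1(X)-1$, and that this bound is sharp. In particular, if $b_1(X)\ge 8$, there are only finitely many such curves of genus at most $b_1(X)/4$, whereas in positive characteristic the graphs of the powers of Frobenius on a product $Y\times Y$ form an infinite family of genus exactly $b_1/4$. The main step is a boundedness theorem: if $X$ maps to an abelian variety and its image is a surface with finite stabilizer, then the curves of bounded geometric genus on $X$ have bounded degree.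
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a smooth geometrically irreducible projective surface over a field $k$. A \emph{negative curve} on $X$ is a complete, reduced, irreducible curve $C\subset X$ with $C^2<0$; we write $g(C)$ for its geometric genus. Let $b_1(X)=\dim_{\mathbb Q_\ell}H^1_{\text{\'et}}(X_{\bar k},\mathbb Q_\ell)$, for a prime $\ell\ne\operatorname{char}k$, be the first Betti number, and let $\rho(X)$ be the rank of the N\'eron--Severi group $\operatorname{NS}(X)$.

Two distinct irreducible curves have non-negative intersection number, so a negative curve is the only irreducible curve in its numerical class. Negative curves therefore do not move in families, and the first question about them is whether they are finite in number. In general they are not: the plane blown up in the nine base points of a general pencil of cubics carries infinitely many smooth rational curves of self-intersection $-1$ (Section~\ref{sec:examples}). The number $b_1(X)$ enters through the Albanese map $a\colon X\to A$, whose target is an abelian variety of dimension $b_1(X)/2$. The image of a curve of genus $g$ lies in a coset of an abelian subvariety of dimension at most $g$.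 A curve whose genus is small compared with $b_1(X)$ thus sits in a special position, and one may hope that the negative ones among these curves are finite in number. The following theorem holds over every field.

\begin{theorem}[{\cite[Theorem 1.2]{NC}}]\label{thm:known}
There are effective constants $c_1,c_2$ such that the number of negative curves $C$ on $X$ with $g(C)<b_1(X)/4$ is finite and bounded above by $c_1e^{c_2\rho(X)}$.
\end{theorem}

\begin{example}[{\cite[Example 1.3]{NC}}]\label{ex:frob}
Let $Y$ be a smooth projective irreducible curve of genus $g\ge2$ defined over $\mathbb F_p$, let $X=Y\times Y$ over $\overline{\mathbb F_p}$, and let $C_n$ be the graph of $\sigma^n$, where $\sigma$ is the Frobenius. Then $b_1(X)=4g$ and $C_n\cong Y$ has genus $g=b_1(X)/4$. The projections of $C_n$ to the two factors have degrees $1$ and $p^n$, so $K_X\cdot C_n=(2g-2)(1+p^n)$, and the adjunction formula gives $C_n^2=-(2g-2)p^n$. Thus the finiteness in Theorem~\ref{thm:known} fails in positive characteristic if the condition is weakened to $g(C)\le b_1(X)/4$.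
\end{example}

The paper \cite{NC} states: ``We do not know if the condition $g(C)<b_1(X)/4$ in Theorem~1.2 is sharp in characteristic zero.'' We take sharpness with respect to the finiteness assertion only, not to the form of the bound in $\rho(X)$, and ask for an analogue of Example~\ref{ex:frob}.

\medskip
\noindent\textbf{Question.} \emph{Are there a field $k$ of characteristic zero and a smooth geometrically irreducible projective surface $X$ over $k$ with $b_1(X)\ge 8$ that contains infinitely many negative curves $C$ with $g(C)\le b_1(X)/4$?}
\medskip

By Theorem~\ref{thm:known}, all but finitely many of these curves would have genus $b_1(X)/4\ge2$, as in Example~\ref{ex:frob}.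

Products of curves suggest the answer. Example~\ref{ex:frob} rests on maps of unbounded degree from a curve of fixed genus onto a curve of genus at least $2$. In characteristic zero the Riemann--Hurwitz formula forbids such maps; they exist only when the target has genus $0$ or $1$. The closest substitute is a product $Y\times E$ with an elliptic curve $E$ and the graphs of maps $Y\to E$. Here $b_1=2g(Y)+2$, so the graphs have genus $\frac12b_1-1$. One is led to guess that in characteristic zero the threshold is $\frac12b_1-1$ rather than $\frac14b_1$. This guess is correct.

\subsection{Results}

In characteristic zero put $q=\dim\operatorname{Alb}(X_{\bar k})$, so that $b_1(X)=2q$.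

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic $0$ and let $X$ be a smooth geometrically irreducible projective surface over $k$ with $q\ge2$. Then $X$ contains only finitely many negative curves $C$ with $g(C)\le q-2$, that is, with $g(C)<\frac12b_1(X)-1$.
\end{theorem}

\begin{corollary}\label{cor:answer}
If $\operatorname{char}k=0$ and $b_1(X)\ge8$, then $X$ contains only finitely many negative curves with $g(C)\le b_1(X)/4$. So the answer to the Question is no.
\end{corollary}

\begin{proof}
If $b_1(X)\ge 8$, then $q\ge4$, and hence $b_1(X)/4=q/2\le q-2$.
\end{proof}

Theorem~\ref{thm:main} is the common part of three statements, one for each shape of the Albanese image. For a closed subvariety $S$ of an abelian variety $A$, the \emph{stabilizer} of $S$ is the group $\{x\in A: x+S=S\}$.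

\begin{theorem}\label{thm:tri}
Let $X$ be a smooth projective surface over $\mathbb C$, let $a\colon X\to A$ be its Albanese map and let $S=a(X)$.
\begin{enumerate}
\item[(1)] If $\dim S\le1$, there are finitely many negative curves with $g(C)<q$. For every $q\ge0$ there is such an $X$ with infinitely many negative curves of genus $q$.
\item[(2)] If $\dim S=2$ and $S$ has infinite stabilizer, there are finitely many negative curves with $g(C)<q-1$. For every $q\ge2$ there is such an $X$ with infinitely many negative curves of genus $q-1=\frac12b_1(X)-1$.
\item[(3)] If $\dim S=2$ and $S$ has finite stabilizer, then for every $B$ there are finitely many negative curves of genus at most $B$.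
\end{enumerate}
\end{theorem}

By part (2), the bound in Theorem~\ref{thm:main} is sharp for every $q\ge2$. The condition $g(C)<\frac12b_1(X)-1$ coincides with $g(C)<b_1(X)/4$ when $b_1(X)=4$; for $b_1(X)=6$ both mean $g(C)\le1$; for $b_1(X)\ge8$ the first is strictly weaker, since it allows the genus $q-2\ge q/2$. The examples in part (1) with $q=0$ and in part (2) with $q=2$ have infinitely many negative curves of genus exactly $b_1(X)/4$, namely $0$ and $1$. This is why the Question concerns $b_1(X)\ge8$.

In parts (1) and (2) the surface fibers over a curve of large genus and finiteness is elementary. Part (3) is the substance of the paper. It follows from a statement about all curves, negative or not.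

\begin{theorem}\label{thm:bound}
Let $X$ be a smooth projective surface over $\mathbb C$ and let $a\colon X\to A$ be a morphism to an abelian variety such that $S=a(X)$ is a surface with finite stabilizer. Let $H$ be an ample divisor on $X$ and let $B\in\mathbb N$. Then $H\cdot C$ is bounded as $C$ runs over all irreducible curves on $X$ of geometric genus at most $B$. Consequently, for every $B$, the surface $X$ has only finitely many negative curves of geometric genus at most $B$.
\end{theorem}

We do not use Theorem~\ref{thm:known}, and we claim no bound in terms of $\rho(X)$. Section~\ref{sec:prelim} reduces to $k=\mathbb C$ and collects standard facts. Section~\ref{sec:tri} derives all finiteness statements from Theorem~\ref{thm:bound}, and Section~\ref{sec:examples} constructs the examples. Section~\ref{sec:idea} explains the idea behind Theorem~\ref{thm:bound} on products of curves, and Section~\ref{sec:proof} proves it.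

\section{Preliminaries}\label{sec:prelim}

\subsection{Reduction to the complex numbers}\label{ssec:red}

We show that it suffices to prove Theorem~\ref{thm:main} for $k=\mathbb C$. Suppose that $X$ over $k$ has infinitely many negative curves $C_n$, $n\in\mathbb N$, with $g(C_n)\le q-2$. Fix $n$, let $C_n'$ be an irreducible component of $(C_n)_{\bar k}$ and let $d$ be the number of components. Since $k$ is perfect and $C_n$ is integral, $(C_n)_{\bar k}$ is the reduced sum of the $d$ Galois conjugates of $C_n'$. All conjugates have the same intersection number with $(C_n)_{\bar k}$, so $C_n^2=d\,C'_n\cdot(C_n)_{\bar k}$ and $C'_n\cdot(C_n)_{\bar k}<0$. The other components meet $C_n'$ non-negatively, hence $C_n'^2<0$. The curves $C'_n$ are pairwise distinct, because $C_n$ is the image of $C_n'$ in $X$. If $d=1$, then $g(C_n)=g(C_n')$. If $d>1$, then $g(C_n)$ equals $g(C_n')$, or $d\,g(C_n')$, or $1+d(g(C_n')-1)$, depending on the convention; in each case $g(C_n')\le\max(g(C_n),0)\le q-2$. So we may assume $k=\bar k$. The surface $X$ and the countably many curves $C'_n$ are defined over an algebraically closed subfield of countable transcendence degree over $\mathbb Q$, and such a field embeds in $\mathbb C$.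 Base change between algebraically closed fields of characteristic zero preserves irreducibility, intersection numbers, the geometric genus and $q$.

From now on $k=\mathbb C$. A \emph{curve} on $X$ is complete, reduced and irreducible, $\tilde C$ is its normalization, and $g(C)$ is the genus of $\tilde C$. The degree $\deg\varphi$ of a rational function $\varphi$ on a smooth projective curve is the number of its poles, counted with multiplicity; it is the degree of $\varphi^*\mathcal O_{\mathbb P^1}(1)$, and it is $0$ for a constant.

\subsection{Standard facts}

\begin{enumerate}
\item[(F1)] A nonzero holomorphic $1$-form on a smooth projective curve of genus $\gamma$ has $2\gamma-2$ zeros. If $T'\to T$ is a morphism of degree $d\geq 1$ of smooth projective curves, then $2g(T')-2=d(2g(T)-2)+r$, where $r\ge0$ is the degree of the ramification divisor (Riemann--Hurwitz). In particular $g(T')\ge g(T)$.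
\item[(F2)] A smooth curve $C$ on $X$ satisfies $2g(C)-2=C^2+K_X\cdot C$ (adjunction).
\item[(F3)] An abelian variety $A$ is the quotient of $W=\operatorname{Lie}A$ by a lattice, the kernel of $\exp\colon W\to A$. Translations identify every tangent space of $A$ with $W$, and $V=W^*$ is the space $H^0(A,\Omega^1_A)$. All forms in $V$ are closed and translation invariant. If $f\colon Y\to A$ is a morphism from a smooth irreducible variety, then $(f^*\omega)(v)=\omega(df(v))$; so $f$ is constant if $f^*\omega=0$ for all $\omega\in V$. We say that a subvariety $S\subset A$ \emph{generates} $A$ if the differences of its points generate the group $A$. Then the image of $S$ in a quotient $A/A_1$ generates $A/A_1$.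
\item[(F4)] A morphism $T\to A$ from a smooth projective curve is the composite of the Abel--Jacobi map $T\to\operatorname{Jac}(T)$, a homomorphism $\operatorname{Jac}(T)\to A$ and a translation. So it is constant if $g(T)=0$, and if its image generates $A$, then $g(T)\ge\dim A$.
\item[(F5)] The Albanese variety of $X$ is the quotient of $H^0(X,\Omega^1_X)^*$ by the image of $H_1(X,\mathbb Z)$, and the Albanese map $a$ is given by integration from a base point. One has $q=h^0(\Omega^1_X)=h^1(\mathcal O_X)=b_1(X)/2$. Every morphism from $X$ to an abelian variety factors through $a$ up to translation, and $a(X)$ generates $\operatorname{Alb}(X)$.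
\item[(F6)] (Generic smoothness.) A dominant morphism from a smooth variety has surjective differential on a dense open set, and its general fiber is smooth. In particular, if $a\colon X\to A$ has a surface as its image, then $da$ is injective on a dense open subset of $X$.
\end{enumerate}

\subsection{Three finiteness criteria}

\begin{lemma}\label{lem:finite}
Let $X$ be a smooth projective surface.
\begin{enumerate}
\item[(a)] If $H$ is ample and $c\in\mathbb R$, there are only finitely many negative curves with $H\cdot C\le c$.
\item[(b)] If $\varphi\colon X\to T$ is a nonconstant morphism to a smooth projective curve, only finitely many negative curves lie in fibers of $\varphi$.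
\item[(c)] If $a\colon X\to A$ is a morphism to an abelian variety whose image is a surface, then $a$ contracts only finitely many curves.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D_1,\dots,D_\rho$ be divisors whose classes form a basis of $\operatorname{NS}(X)\otimes\mathbb Q$, and choose $l$ such that all divisors $lH\pm D_i$ are ample. If $H\cdot C\le c$, then $|D_i\cdot C|<lH\cdot C\le lc$, so the integer vector $(D_i\cdot C)_i$ takes finitely many values. Two curves $C\ne C'$ with the same vector have the same intersection number with every divisor, so $C^2=C'\cdot C\ge0$. Hence each vector belongs to at most one negative curve.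

(b) By Stein factorization we may assume that the fibers of $\varphi$ are connected. By (F6) all but finitely many fibers are smooth and connected, hence irreducible, and they have self-intersection $0$ because distinct fibers are disjoint and numerically equivalent. The remaining fibers have finitely many components.

(c) Let $U\subset X$ be the dense open set on which $da$ is injective. If $C$ meets $U$, then $da$ is nonzero on the tangent line of $C$ at a smooth point in $U$, so $C$ is not contracted. The curves that do not meet $U$ are components of $X\setminus U$.
\end{proof}

\section{The Albanese image and finiteness}\label{sec:tri}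

We assume Theorem~\ref{thm:bound} and prove Theorem~\ref{thm:main} and the finiteness statements of Theorem~\ref{thm:tri}. A curve of small genus cannot dominate a curve of large genus; this gives the following lemma.

\begin{lemma}\label{lem:curveimage}
Let $b\colon X\to A'$ be a morphism to an abelian variety whose image is a curve that generates $A'$. Then $X$ has only finitely many negative curves with $g(C)<\dim A'$.
\end{lemma}

\begin{proof}
Let $T$ be the normalization of $b(X)$. Since $X$ is normal, $b$ factors through a nonconstant morphism $\varphi\colon X\to T$, and $g(T)\ge\dim A'$ by (F4). If $g(C)<\dim A'$, then $\tilde C\to T$ is constant by (F1), so $C$ lies in a fiber of $\varphi$. Apply Lemma~\ref{lem:finite}(b).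
\end{proof}

Let $a\colon X\to A$ be the Albanese map and $S=a(X)$; recall that $S$ generates $A$.

\emph{Case $\dim S\le 1$.} If $S$ is a point, then $q=0$ and no curve has $g(C)<q$. If $S$ is a curve, apply Lemma~\ref{lem:curveimage} to $a$.

\emph{Case $\dim S=2$, infinite stabilizer.} If $x+S\subset S$, then $x+S=S$, since both sides are irreducible and closed of the same dimension. So the stabilizer equals $\bigcap_{s\in S}(S-s)$ and is a closed subgroup of $A$. It is infinite, so its identity component $A_1$ is an abelian subvariety of dimension $h\ge1$. The surface $S$ is a union of cosets of $A_1$. Hence $h\le2$, and the image $S''$ of $S$ in $A/A_1$ has dimension $2-h$. It generates $A/A_1$, which has dimension $q-h$.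

If $h=1$, Lemma~\ref{lem:curveimage} applied to $X\to A/A_1$ gives finiteness for $g(C)<q-1$. If $h=2$, then $S''$ is a point, so $A=A_1$ and $q=2$. A curve with $g(C)<q-1=1$ is rational, hence contracted by $a$ by (F4), and Lemma~\ref{lem:finite}(c) applies.

\emph{Case $\dim S=2$, finite stabilizer.} This is Theorem~\ref{thm:bound}.

In each case the negative curves with $g(C)\le q-2$ are finite in number. With Section~\ref{ssec:red} this proves Theorem~\ref{thm:main}.

\section{Surfaces with infinitely many negative curves}\label{sec:examples}

\subsection{Graphs of maps to an elliptic curve: genus $q-1$}\label{ssec:ex2}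

Let $q\ge2$, let $E$ be an elliptic curve and let $h\colon Y\to E$ be a nonconstant morphism from a smooth projective curve of genus $q-1$. For $q=2$ take $Y=E$ and $h=\operatorname{id}$. For $q\ge3$ take a double cover branched at $2(q-2)$ points; then $2g(Y)-2=2(q-2)$ by (F1). Fix $y_0\in Y$. For $m\ge1$ let $h_m=[m]\circ(h-h(y_0))$, where $[m]$ is multiplication by $m$, and let $\Gamma_m\subset Y\times E$ be the graph of $h_m$. The curves $\Gamma_m\cong Y$ are distinct, because $\deg h_m=m^2\deg h$. The canonical class of $Y\times E$ is the pullback of $K_Y$, so it has degree $2g(Y)-2$ on $\Gamma_m$, and (F2) gives $\Gamma_m^2=0$.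

These curves are not yet negative, but they all pass through $p=(y_0,0)$. Let $X$ be the blow-up of $Y\times E$ at $p$. Each $\Gamma_m$ is smooth at $p$, so its strict transform is a smooth curve of genus $q-1$ and self-intersection $-1$. The groups $H^0(\Omega^1)$ and $H_1$ do not change under a blow-up and are additive in a product, so (F5) gives $\operatorname{Alb}(X)=\operatorname{Jac}(Y)\times E$, of dimension $q$. The Albanese image is, up to translation, the surface $Y\times E\subset\operatorname{Jac}(Y)\times E$, which is invariant under $E$. This proves the existence statement in Theorem~\ref{thm:tri}(2).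

\subsection{Sections of an elliptic fibration: genus $q$}\label{ssec:ex1}

We look for a fibration over a curve $T$ of genus $q$ that has infinitely many negative sections and whose fibers contribute nothing to $b_1$. We obtain it by base change from a pencil of cubics.

Let $F_0,F_1$ be general cubic forms in three variables. The curves $F_0=0$ and $F_1=0$ are smooth and meet transversally in nine points $p_1,\dots,p_9$. Reducible or non-reduced cubics are sums of a line and a conic, so they form a locus of dimension $2+5=7$ in $\mathbb P^9$, which a general line misses. Thus every member of the pencil is integral, and all but finitely many members are smooth. Let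
\[
R=\{(x,[s:t]) : sF_0(x)+tF_1(x)=0\}\subset\mathbb P^2\times\mathbb P^1 .
\]
Near $p_i$ the forms $F_0,F_1$ give local coordinates, so the first projection is the blow-up of the nine points, with exceptional curves $E_i=\{p_i\}\times\mathbb P^1$. The fibers of the second projection $\pi_R\colon R\to\mathbb P^1$ are the members of the pencil. If $\ell$ is the class of a line, the fiber class is $\Phi=3\ell-\sum E_i=-K_R$. A section $\sigma$ of $\pi_R$ is a smooth rational curve with $K_R\cdot\sigma=-1$, so $\sigma^2=-1$ by (F2).

There are infinitely many sections. They correspond to the rational points of the generic fiber, a smooth curve of genus one over $\mathbb C(\mathbb P^1)$, which we make into a group with origin $E_1$. We claim that $E_2$ has infinite order. If it had order $n\ge1$, some rational function on $R$ would have divisor $n(E_2-E_1)+D$ with $D$ supported in fibers. The fibers are integral, so $D$ is numerically a multiple of $\Phi$ and $D^2=0$. But $n(E_2-E_1)\equiv -D$ has self-intersection $-2n^2$, a contradiction.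

Let $q\ge0$ and let $\tau\colon T\to\mathbb P^1$ be a double cover branched at $2q+2$ points over which the fibers of $\pi_R$ are smooth; then $g(T)=q$ by (F1). Let $X=R\times_{\mathbb P^1}T$, with projection $\pi\colon X\to T$. Near the fibers over the ramification points $\pi$ is smooth, and elsewhere $X\to R$ is \'etale, so $X$ is smooth. It is connected since the fibers of $\pi$ are. The preimage of a section $\sigma$ under the double cover $X\to R$ is $\sigma\times_{\mathbb P^1}T\cong T$. This gives infinitely many curves of genus $q$ and self-intersection $2\cdot(-1)=-2$.

It remains to compute $h^1(\mathcal O_X)$ and the dimension of the Albanese image. The surface $X\subset\mathbb P^2\times T$ is the zero scheme of a section of $\mathcal O(3)\boxtimes N$, where $N=\tau^*\mathcal O(1)$ has degree $2$. The only nonzero cohomology group of $\mathcal O_{\mathbb P^2}(-3)$ is $H^2$, and $H^0(T,N^{-1})=0$. By the K\"unneth formula $\mathcal O(-3)\boxtimes N^{-1}$ has no cohomology in degrees $1$ and $2$. The sequence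
\[
0\to\mathcal O(-3)\boxtimes N^{-1}\to\mathcal O_{\mathbb P^2\times T}\to\mathcal O_X\to0
\]
gives $h^1(\mathcal O_X)=h^1(\mathcal O_{\mathbb P^2\times T})=h^1(\mathcal O_T)=q$, so $b_1(X)=2q$. The homomorphism $\operatorname{Alb}(X)\to\operatorname{Jac}(T)$ induced by $\pi$ is surjective, because $T$ generates its Jacobian, and both sides have dimension $q$; so its kernel is finite. A fiber of $\pi$ is connected and maps into a coset of this kernel, hence to a point. Therefore $\dim S\le1$, which proves the existence statement in Theorem~\ref{thm:tri}(1).

\section{The idea of the boundedness theorem}\label{sec:idea}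

\subsection{Ratios of $1$-forms have bounded degree}

The smallest case of Theorem~\ref{thm:bound} is $X=Y_1\times Y_2\subset\operatorname{Jac}(Y_1)\times\operatorname{Jac}(Y_2)$ with $g(Y_1),g(Y_2)\ge2$. The stabilizer is finite: it acts faithfully on $X$ through $\operatorname{Aut}(Y_1)\times\operatorname{Aut}(Y_2)$, which is finite. Let $C\subset X$ have genus $\gamma\le B$, let $f\colon\tilde C\to Y_1$ be the first projection and suppose that it has degree $d_1>0$. Choose independent holomorphic forms $\eta,\eta'$ on $Y_1$, so that $r=\eta'/\eta$ is a nonconstant function. Then $f^*\eta\ne0$, and the poles of $f^*r=f^*\eta'/f^*\eta$ lie among the $2\gamma-2$ zeros of $f^*\eta$. Hence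
\[
d_1\le d_1\deg r=\deg f^*r\le 2\gamma-2\le 2B-2 .
\]
The same bound holds for the degree $d_2$ of the second projection, and $d_1+d_2$ is the degree of $C$ for the ample divisor $\{y_1\}\times Y_2+Y_1\times\{y_2\}$. In Example~\ref{ex:frob} this argument breaks at one place: Frobenius pulls every $1$-form back to zero.

For a general $a\colon X\to A$, let $\omega_0,\dots,\omega_{n-1}$ be a basis of $V$ and $f\colon\tilde C\to A$ the induced map. The ratios $u_j=f^*\omega_j/f^*\omega_0$ have degree at most $2\gamma-2$. They record the direction in $W$ of the tangent line of the curve. If this direction determined the point of $X$ up to finitely many choices, in a way that does not depend on $C$, the degree of $C$ would be bounded as above. There are two obstacles.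

First, the direction may carry too little information. If $\dim A=3$, the pairs (point of $X$, tangent line at the point) form a threefold, while the directions form the plane $\mathbb P(W)$. We therefore add the derivatives $u_j'=du_j/f^*\omega_0$, which also have bounded degree.

Second, the forms $\omega_j$ are translation invariant, so the functions $u_j$ and all their derivatives do not change when the curve is translated in $A$. On $Y\times E$ every curve can be translated along $E$, the functions do not locate the point, and the curves $\Gamma_m$ of Section~\ref{ssec:ex2} have fixed genus and unbounded degree $m^2\deg h$ over $E$. So Theorem~\ref{thm:bound} fails without the hypothesis on the stabilizer. The proof shows that translation is the only obstruction.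

\subsection{Equal derivatives force a translation}\label{ssec:local}

Put $\theta_j=a^*\omega_j$. Let $x(s,t)$ be a holomorphic map from a bidisc to $X$, viewed as a family of arcs $t\mapsto x(s,t)$, and suppose that
\[
\theta_0(\partial x/\partial t)=1,\qquad \theta_j(\partial x/\partial t)=u_j(t)\quad(j\ge1),
\]
with $u_j$ independent of $s$. Lift $a\circ x$ to a map $z$ from the bidisc to $W=\mathbb C^n$. Then $\partial z/\partial t=(1,u_1(t),\dots,u_{n-1}(t))$ does not depend on $s$, so $\partial_t\partial_sz=0$, and $w=\partial z/\partial s$ depends on $s$ only: the arcs are translates of one another in $A$. For fixed $s$, the constant vector $w$ lies in $da(T_xX)$ at every point $x$ of the arc. Lemma~\ref{lem:tangent} below shows that, if the stabilizer is finite and $w\neq0$, the points where $w\in da(T_xX)$ lie on a canonical divisor. A curve with this property at its general point has degree at most $H\cdot K_X$.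

So there is a dichotomy for a sequence of curves of bounded genus. Either the functions $(u,u')$ locate the point of $X$ up to finitely many choices, and the degree is bounded; or the point can move with $(u,u')$ fixed, and each curve is tangent to a constant direction, which again bounds the degree. In the proof, $\partial/\partial t$ and $\partial/\partial s$ become derivations $\delta$ and $\partial$ of function fields. They need not commute, but their commutator is a multiple of $\partial$, and this makes the \emph{direction} of $w$ constant.

\section{Proof of Theorem~\ref{thm:bound}}\label{sec:proof}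

Let $n=\dim A$ and let $W$, $V$ be as in (F3). Since the stabilizer is finite, $S\ne A$, so $n\ge3$. Replacing $H$ by a multiple, we assume that $H$ is very ample. The last assertion of the theorem follows from the first by Lemma~\ref{lem:finite}(a).

\subsection{Tangency to a constant direction}

For $w\in W$ let $\Sigma_w=\{x\in X: w\in da(T_xX)\}$. The next lemma is the only place where the stabilizer is used.

\begin{lemma}\label{lem:tangent}
For every $w\ne0$ there is an effective divisor $D\in|K_X|$ whose support contains $\Sigma_w$. In particular $\Sigma_w$ lies in a closed set of dimension at most $1$, and a curve $C$ with a nonempty open subset contained in $\Sigma_w$ satisfies $H\cdot C\le H\cdot K_X$.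
\end{lemma}

\begin{proof}
For $\beta\in\bigwedge^3V$ let $\vartheta_\beta\in H^0(X,K_X)$ be the pullback of the invariant $2$-form $\beta(w,\cdot,\cdot)$, so that $\vartheta_\beta(t_1,t_2)=\beta(w,da(t_1),da(t_2))$ for $t_1,t_2\in T_xX$. If $x\in\Sigma_w$, the three vectors lie in the space $da(T_xX)$ of dimension at most $2$, so $\vartheta_\beta$ vanishes at $x$. It suffices to find $\beta$ with $\vartheta_\beta\ne0$ and to take $D=\operatorname{div}\vartheta_\beta$: a curve $C$ as in the statement is then a component of $D$, and $H\cdot C\le H\cdot D$.

Suppose that $\vartheta_\beta=0$ for all $\beta$. Let $x$ be a point where $da$ is injective and $a(x)$ lies in the smooth locus $S_{\mathrm{reg}}$, and let $t_1,t_2$ be a basis of $T_xX$. Then $w\wedge da(t_1)\wedge da(t_2)=0$, so $w\in da(T_xX)=T_{a(x)}S$. By (F6) such points $a(x)$ are dense in $S_{\mathrm{reg}}$, and the condition $w\in T_sS$ is closed; so it holds for all $s\in S_{\mathrm{reg}}$. Thus the invariant vector field $w$ on $A$ restricts to a vector field on the manifold $S_{\mathrm{reg}}$. By uniqueness of integral curves, $s+\exp(\tau w)\in S$ for $s\in S_{\mathrm{reg}}$ and small $|\tau|$. The set $\{\tau\in\mathbb C:s+\exp(\tau w)\in S\}$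 is a closed analytic subset of $\mathbb C$ that contains a neighborhood of $0$, so it is $\mathbb C$. Taking closures gives $S+\exp(\tau w)\subset S$ for all $\tau$, and applying this to $-\tau$ gives equality. So the stabilizer contains $\exp(\mathbb Cw)$, which is infinite because the kernel of $\exp$ is countable. This is a contradiction.
\end{proof}

\subsection{The curves and their functions}

Suppose that the degree is unbounded. Then there are distinct curves $C_i$, $i\in\mathbb N$, of genus $\gamma_i\le B$ with $H\cdot C_i\to\infty$. By Lemma~\ref{lem:finite}(c) we may assume that no $C_i$ is contracted by $a$. Let $\nu_i\colon\tilde C_i\to X$ be the normalization of $C_i$ and $f_i=a\circ\nu_i$. Since $f_i$ is nonconstant, $\gamma_i\ge1$ by (F4).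

We need one form that serves as a denominator on all the curves. By (F3) the kernel of $f_i^*$ on $V$ is a proper subspace, and $V$ is not a countable union of proper subspaces. Choose $\omega_0\in V$ with $\alpha_i=f_i^*\omega_0\ne0$ for all $i$. Then $a^*\omega_0\ne0$. At a point $x$ where $a^*\omega_0$ does not vanish and $da$ is injective, the map $V\to T_x^*X$ is surjective, so there is $\omega_1\in V$ with $a^*(\omega_0\wedge\omega_1)\ne0$. Complete to a basis $\omega_0,\dots,\omega_{n-1}$ of $V$, use it to identify $W$ with $\mathbb C^n$, and put $\theta_j=a^*\omega_j$. Let $X_1\subset X$ be the dense open set where $\theta_0\wedge\theta_1\ne0$. On $X_1$ the forms $\theta_0,\theta_1$ are a basis of the cotangent sheaf. So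
\[
\theta_j=\lambda_j\theta_0+\mu_j\theta_1\quad(j\ge2),\qquad dh=h_{;0}\,\theta_0+h_{;1}\,\theta_1\quad(h\in\mathbb C(X)),
\]
where $\lambda_j,\mu_j$ are regular on $X_1$ and $h_{;0},h_{;1}\in\mathbb C(X)$ are regular at the points of $X_1$ where $h$ is. The vector $da(v)$ has coordinates $\theta_j(v)$, and $(\theta_0(v),\theta_1(v))$ takes all values in $\mathbb C^2$. Hence, for $x\in X_1$,
\begin{equation}\label{eq:plane}
da(T_xX)=\{(w_0,\dots,w_{n-1}) : w_j=\lambda_j(x)w_0+\mu_j(x)w_1\ \text{ for } j\ge2\}.
\end{equation}
We drop the finitely many $C_i$ that do not meet $X_1$.

On $\mathbb C(\tilde C_i)$ consider the derivation $\delta_i\varphi=d\varphi/\alpha_i$; it kills only the constants. For $1\le j\le n-1$ put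
\[
u_{j,i}=f_i^*\omega_j/\alpha_i,\qquad u'_{j,i}=\delta_iu_{j,i}.
\]
The poles of $u_{j,i}$ lie among the zeros of $\alpha_i$, so $\deg u_{j,i}\le2\gamma_i-2$. At a pole of order $m$ of $u_{j,i}$ the form $du_{j,i}$ has a pole of order $m+1\le2m$, so $\deg u'_{j,i}\le2\deg u_{j,i}+(2\gamma_i-2)\le3(2\gamma_i-2)$. Therefore
\begin{equation}\label{eq:degrees}
\sum_{j=1}^{n-1}\bigl(\deg u_{j,i}+\deg u'_{j,i}\bigr)\le 8(n-1)(B-1)\qquad\text{for all }i .
\end{equation}
This is the only use of the bound on the genus.

\subsection{A variety in which the curves are generic}

The dichotomy of Section~\ref{ssec:local} concerns the whole sequence of curves. We package the sequence in one variety $Z$, chosen so that a statement about the function field of $Z$ holds on nearly all the curves and conversely. Let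
\[
g_i=(\nu_i,(u_{j,i})_j,(u'_{j,i})_j)\colon\tilde C_i\to X\times(\mathbb P^1)^{2n-2},\qquad \Gamma_i=g_i(\tilde C_i).
\]
For an infinite set $J\subset\mathbb N$ let $Z_J$ be the Zariski closure of $\bigcup_{i\in J}\Gamma_i$. By the descending chain condition there is a minimal one among these closed sets, say $Z=Z_I$. If $J\subset I$ is infinite, then $Z_J\subset Z$, hence $Z_J=Z$. In other words:
\begin{equation}\label{eq:generic}
\text{a proper closed subset of $Z$ contains $\Gamma_i$ for only finitely many $i\in I$.}
\end{equation}
Below, ``almost all $i$'' means all but finitely many $i\in I$.

The set $Z$ is irreducible: if $Z$ is the union of two closed sets, one of them contains infinitely many of the irreducible curves $\Gamma_i$, and so equals $Z$. We give $Z$ the reduced structure and put $L=\mathbb C(Z)$. The image of $Z$ in $X$ is closed and contains infinitely many curves, so it is $X$, and $\mathbb C(X)\subset L$. No coordinate of $(\mathbb P^1)^{2n-2}$ is identically $\infty$ on $Z$, since none is on $\Gamma_i$. So the coordinates define elements $u_j,u_j'\in L$. Put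
\[
M_0=\mathbb C(u_1,\dots,u_{n-1}),\qquad M=M_0(u_1',\dots,u'_{n-1}),\qquad L_0=\mathbb C(X)\cdot M_0 .
\]
For $U\subset X$ affine open, the coordinate ring of $Z\cap(U\times\mathbb A^{2n-2})$ is generated by $\mathcal O(U)$ and the $u_j,u_j'$. Hence $L=\mathbb C(X)\cdot M=L_0\cdot M$. In the same way, $M$ is the function field of the image $Z'$ of $Z$ in $(\mathbb P^1)^{2n-2}$, and $L_0$ is the function field of the image $Z_0$ of $Z$ in $X\times(\mathbb P^1)^{n-1}$, where the $u_j'$ are forgotten.

\emph{Restriction to the curves.} Let $\varphi\in L$ be regular on the dense open set $U\subset Z$. By \eqref{eq:generic}, $\Gamma_i$ meets $U$ for almost all $i$, and then $\varphi|_i=\varphi\circ g_i$ is a rational function on $\tilde C_i$. Let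
\[
\mathcal R=\prod_{i\in I}\mathbb C(\tilde C_i)\Big/\bigoplus_{i\in I}\mathbb C(\tilde C_i)
\]
be the ring of sequences in which two sequences are identified if they agree for almost all $i$. The map $\varphi\mapsto(\varphi|_i)_i$ is a ring homomorphism $L\to\mathcal R$, since a sum or product of two functions is computed on an open set where both are regular. It is injective because $L$ is a field and $\mathcal R\ne0$. We regard $L$ as a subring of $\mathcal R$. Thus an identity between finitely many elements of $L$ holds if and only if it holds on $\tilde C_i$ for almost all $i$. We have $h|_i=\nu_i^*h$ for $h\in\mathbb C(X)$, and $u_j|_i=u_{j,i}$, $u_j'|_i=u'_{j,i}$. For example, pulling back $\theta_j=\lambda_j\theta_0+\mu_j\theta_1$ by $\nu_i$ and dividing by $\alpha_i$, we obtain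
\begin{equation}\label{eq:urel}
u_j=\lambda_j+\mu_ju_1\quad\text{in }L_0\qquad(j\ge2).
\end{equation}

\emph{Differentiation along the curves.} The derivations $\delta_i$ act componentwise and define a $\mathbb C$-derivation $\delta$ of $\mathcal R$.

\begin{lemma}\label{lem:delta}
We have $\delta(L_0)\subset L$ and $\delta(M_0)\subset M$, and $\delta h=h_{;0}+h_{;1}u_1$ for $h\in\mathbb C(X)$.
\end{lemma}

\begin{proof}
If $h$ is regular at some point of $C_i\cap X_1$, which holds for almost all $i$, then
\[
d(\nu_i^*h)=\nu_i^*(h_{;0}\theta_0+h_{;1}\theta_1)=(\nu_i^*h_{;0}+\nu_i^*h_{;1}\,u_{1,i})\,\alpha_i .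
\]
This is the formula for $\delta h$. Also $\delta u_j=u_j'$. The set of $\varphi\in L_0$ with $\delta\varphi\in L$ is closed under sums and products, and under inverses since $\delta(\varphi^{-1})=-\varphi^{-2}\delta\varphi$. It is a subfield that contains $\mathbb C(X)$ and the $u_j$, so it is $L_0$. The same argument with $\mathbb C$ in place of $\mathbb C(X)$ gives $\delta(M_0)\subset M$.
\end{proof}

\subsection{The point moves in exactly one dimension}

The transcendence degree of $L/M$ is the dimension of the general fiber of $Z\to Z'$: the number of parameters left for the point of $X$ once $(u,u')$ is fixed. The degree of $L_0/M_0$ is the same number for $u$ alone.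

\begin{lemma}\label{lem:lower}
$\operatorname{trdeg}(L/M)\ge1$.
\end{lemma}

\begin{proof}
Suppose that $L/M$ is algebraic, so that $Z$ and $Z'$ have the same dimension $d$. Let $\operatorname{pr}\colon Z\to Z'$ be the projection, let $\mathcal O(1)$ be the restriction to $Z'$ of the very ample bundle $\mathcal O(1,\dots,1)$, let $\Lambda=\operatorname{pr}^*\mathcal O(1)$, and let $\mathcal H$ be the pullback of $\mathcal O_X(H)$ to $Z$. We show that $\Lambda^m\otimes\mathcal H^{-1}$ has a nonzero section for large $m$.

Pullback of sections along the surjection $\operatorname{pr}$ is injective, and the Hilbert polynomial of $Z'$ has degree $d$. So $h^0(Z,\Lambda^m)\ge cm^d$ for some $c>0$ and all large $m$. A nonzero section of $\mathcal O_X(H)$ pulls back to a nonzero section of $\mathcal H$, because $Z\to X$ is surjective. Its zero scheme $G$ has dimension at most $d-1$, and since $Z$ is integral there is an exact sequence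
\[
0\to\Lambda^m\otimes\mathcal H^{-1}\to\Lambda^m\to\Lambda^m|_G\to0 .
\]
By the projection formula $h^0(G,\Lambda^m|_G)=h^0(Z',\operatorname{pr}_*\mathcal O_G\otimes\mathcal O(m))$. For large $m$ this is the Hilbert polynomial of a coherent sheaf with support of dimension at most $d-1$, so it is $O(m^{d-1})$. Hence there are $m$ and $0\ne\sigma\in H^0(Z,\Lambda^m\otimes\mathcal H^{-1})$.

The zero set of $\sigma$ is a proper closed subset of $Z$. By \eqref{eq:generic}, $g_i^*\sigma\ne0$ for almost all $i$, so $g_i^*(\Lambda^m\otimes\mathcal H^{-1})$ has non-negative degree. The degree of $g_i^*\mathcal H$ is $H\cdot C_i$, and the degree of $g_i^*\Lambda$ is the left side of \eqref{eq:degrees}. So $H\cdot C_i\le 8m(n-1)(B-1)$ for almost all $i$, which contradicts $H\cdot C_i\to\infty$.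
\end{proof}

\begin{lemma}\label{lem:upper}
$\operatorname{trdeg}(L_0/M_0)\le1$.
\end{lemma}

\begin{proof}
Let $Z_0^\circ=Z_0\cap(X_1\times\mathbb A^{n-1})$, a dense open subset of $Z_0$. Both sides of \eqref{eq:urel} are regular on $Z_0^\circ$, so the relation holds at each point $(x,u)\in Z_0^\circ$. By \eqref{eq:plane}, the vector $w=(1,u_1,\dots,u_{n-1})$ lies in $da(T_xX)$. So the fiber of $Z_0^\circ\to\mathbb A^{n-1}$ over $u$ is contained in $\Sigma_w\times\{u\}$, and it has dimension at most $1$ by Lemma~\ref{lem:tangent}. The closure of the image of $Z_0^\circ$ has function field $M_0$, and every nonempty fiber has dimension at least $\operatorname{trdeg}(L_0/M_0)$.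
\end{proof}

We recall two facts on derivations in characteristic zero. Let $M'\subset L'\subset L''$ be fields with $L'$ finitely generated over $M'$. Then the derivations $L'\to L''$ that vanish on $M'$ form an $L''$-vector space $\operatorname{Der}_{M'}(L',L'')$ of dimension $\operatorname{trdeg}(L'/M')$. And a derivation that vanishes on a set of field generators is zero.

Restriction gives an $L$-linear map
\begin{equation}\label{eq:restrict}
\operatorname{Der}_M(L,L)\longrightarrow\operatorname{Der}_{M_0}(L_0,L),
\end{equation}
which is injective because $L=L_0\cdot M$. The source has dimension at least $1$ by Lemma~\ref{lem:lower}, and the target has dimension at most $1$ by Lemma~\ref{lem:upper}. So both have dimension $1$, the map \eqref{eq:restrict} is bijective, and $\operatorname{trdeg}(L_0/M_0)=1$. Choose $0\ne\partial\in\operatorname{Der}_{M_0}(L_0,L_0)$. It spans the target of \eqref{eq:restrict}, and it extends to a derivation $\tilde\partial$ of $L$ that vanishes on $M$. In words: the motion of the point that fixes $u$ also fixes $u'$.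

\subsection{The constant direction}

A $\mathbb C$-derivation $D$ from $\mathbb C(X)$ to $L$ corresponds to a $\mathbb C(X)$-linear map $\theta\mapsto\theta(D)$ from the space of rational $1$-forms on $X$ to $L$, given by $\bigl(\sum_sx_s\,dy_s\bigr)(D)=\sum_sx_s\,Dy_s$. For a derivation defined on a larger field, $\theta(D)$ refers to its restriction to $\mathbb C(X)$. The vector $(\theta_j(D))_j$ is the image under $da$ of the motion $D$. Lemma~\ref{lem:delta} says that $\theta_0(\delta)=1$ and $\theta_1(\delta)=u_1$, and then \eqref{eq:urel} gives $\theta_j(\delta)=\lambda_j+\mu_ju_1=u_j$ for $j\ge2$. Thus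
\begin{equation}\label{eq:thetadelta}
\theta_j(\delta)\in M_0\qquad\text{for all }j .
\end{equation}
Put $w_j=\theta_j(\partial)\in L_0$. These elements play the role of $\partial z/\partial s$ in Section~\ref{ssec:local}.

\begin{lemma}\label{lem:commutator}
There is $\kappa\in L$ with $\delta w_j=\kappa w_j$ for all $j$, and $(w_0,w_1)\ne(0,0)$.
\end{lemma}

\begin{proof}
Let $c=\delta\circ\partial-\tilde\partial\circ\delta\colon L_0\to L$, which is defined by Lemma~\ref{lem:delta}. For $x,y\in L_0$,
\begin{align*}
c(xy)&=\delta(x\,\partial y+y\,\partial x)-\tilde\partial(x\,\delta y+y\,\delta x)\\
&=x\,c(y)+y\,c(x)+(\delta x\,\partial y+\delta y\,\partial x)-(\partial x\,\delta y+\partial y\,\delta x)=x\,c(y)+y\,c(x),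
\end{align*}
so $c$ is a derivation. It vanishes on $M_0$, because $\partial(M_0)=0$, $\delta(M_0)\subset M$ and $\tilde\partial(M)=0$; this is where the derivatives $u'_j$ are needed. Hence $c=\kappa\partial$ for some $\kappa\in L$, and $\theta_j(c)=\kappa w_j$.

Write $\theta_j=\sum_sx_s\,dy_s$ with $x_s,y_s\in\mathbb C(X)$. The Leibniz rule gives
\[
\delta(\theta_j(\partial))-\tilde\partial(\theta_j(\delta))=\sum_sx_s(\delta\partial y_s-\tilde\partial\delta y_s)+\sum_s(\delta x_s\,\partial y_s-\partial x_s\,\delta y_s).
\]
The first sum is $\theta_j(c)$. The second is the value on the pair $(\delta,\partial)$ of the $2$-form $\sum_sdx_s\wedge dy_s=d\theta_j$, which is zero because $\omega_j$ is closed. On the left, $\tilde\partial(\theta_j(\delta))=0$ by \eqref{eq:thetadelta}. So $\delta w_j=\theta_j(c)=\kappa w_j$.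

If $w_0=w_1=0$, then $\partial h=h_{;0}w_0+h_{;1}w_1=0$ for all $h\in\mathbb C(X)$. Then $\partial$ vanishes on $\mathbb C(X)$ and on $M_0$, hence on $L_0$, which is false.
\end{proof}

Choose $j_0\in\{0,1\}$ with $w_{j_0}\ne0$ and put $\hat w_j=w_j/w_{j_0}\in L_0$. The factor $\kappa$ cancels:
\[
\delta\hat w_j=\frac{w_{j_0}\,\kappa w_j-w_j\,\kappa w_{j_0}}{w_{j_0}^2}=0 .
\]
Moreover $\hat w_{j_0}=1$, and $\hat w_j=\lambda_j\hat w_0+\mu_j\hat w_1$ for $j\ge2$, since $\theta_j=\lambda_j\theta_0+\mu_j\theta_1$.

\subsection{End of the proof}

These finitely many identities hold in $\mathcal R$, so they hold on $\tilde C_i$ for almost all $i$. Fix such an $i$. From $\delta_i(\hat w_j|_i)=0$ we see that each $\hat w_j|_i$ is a constant $b_j\in\mathbb C$, and $b_{j_0}=1$. So $w=(b_0,\dots,b_{n-1})$ is a nonzero vector of $W$, which depends on $i$. The identities $b_j=\nu_i^*\lambda_j\,b_0+\nu_i^*\mu_j\,b_1$ hold at all points over $X_1$, where $\lambda_j$ and $\mu_j$ are regular. By \eqref{eq:plane}, $C_i\cap X_1\subset\Sigma_w$. Lemma~\ref{lem:tangent} gives $H\cdot C_i\le H\cdot K_X$, a bound independent of $w$ and of $i$. This holds for almost all $i\in I$ and contradicts $H\cdot C_i\to\infty$. Theorem~\ref{thm:bound}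 is proved, and with it Theorems~\ref{thm:main} and~\ref{thm:tri}. \qed

\begin{remark}
Characteristic zero is used at the first step, where a nonconstant map $f_i$ is assumed to pull back some invariant form to a nonzero form, and at the last, where $d\varphi=0$ forces $\varphi$ to be constant; it also underlies (F6) and Lemma~\ref{lem:tangent}. Negativity of the curves is not used in the bound on the degree. It is needed to pass from bounded degree to finiteness: the fibers of $Y_1\times Y_2\to Y_1$ are infinitely many curves of the same genus and degree.
\end{remark}

\begin{thebibliography}{9}

\bibitem{NC}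
\emph{Negative curves of small genus on surfaces},
\texttt{https://math.temple.edu/\~{}tuf27009/\allowbreak MinNegativeCurvesGeometric\_RevisedVer3.pdf}

\end{thebibliography}
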